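# Locally trivial torsors under tori over the function field of a curve

Throughout, $k$ is a number field, $C$ is a smooth, geometrically integral curve over $k$, $\overline C$ is its smooth projective compactification, and $K$ is the function field of $C$. For a closed point $c\in C^{(1)}$, $K_c$ is the completion of $K$ at $c$ and $\kappa(c)$ is the residue field, a number field. For an algebraic $K$-group $G$ put
$$Ш^1_C(G)=\ker\Big[H^1(K,G)\to\prod_{c\in C^{(1)}}H^1(K_c,G)\Big].$$
This group classifies the $G$-torsors that are trivial near every closed point of $C$. Shrinking $C$ removes conditions, so $Ш^1_C(G)\subset Ш^1_U(G)$ for a nonempty open $U\subset C$.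

A theorem of Harari and Szamuely says that $Ш^1_C(G)$ is finite if $G=G_k\times_kK$ for a commutative algebraic group $G_k$ over $k$. The conjecture discussed here says that constancy is not needed for groups of multiplicative type:

* (a) for every $K$-torus $T$, the group $Ш^1_C(T)$ is finite;
* (b) for every $K$-group of multiplicative type $T$, the group $Ш^1_C(T)$ is finite.

We shall see that both claims are false, for every $k$ and every $C$, and that finiteness does hold under explicit conditions. We start with a case where finiteness is easy.

## 1. Constant tori on a curve with a rational point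

**Tori and lattices.** A $K$-torus $T$ is a group that becomes isomorphic to $\mathbb G_m^n$ over some finite Galois extension $L/K$; we say that $L$ splits $T$. Let $\Gamma=\mathrm{Gal}(L/K)$. The cocharacter module $X=\mathrm{Hom}_L(\mathbb G_m,T_L)$ is a $\Gamma$-lattice (a free $\mathbb Z$-module of finite rank with $\Gamma$-action), we have $T(L)=X\otimes L^*$ as $\Gamma$-modules, and every $\Gamma$-lattice arises from a torus split by $L$. A group of multiplicative type is one that over a finite extension becomes a product of copies of $\mathbb G_m$ and of groups $\mu_n$; tori are examples, so a counterexample to (a) is one to (b).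

For instance, $X=\mathbb Z$ gives $\mathbb G_m$, $X=\mathbb Z[\Gamma]$ gives $R_{L/K}\mathbb G_m$, and if $L/K$ is quadratic, the lattice $\mathbb Z^-$ (rank one, sign action) gives the norm-one torus of $L/K$. By Hilbert 90 the first two have $H^1(K,T)=0$. For the third, $H^1(K,T)=K^*/N_{L/K}(L^*)$.

**Fact A.** Since $T_L$ is split, $H^1(L,T)=0$ by Hilbert 90, and inflation–restriction gives $H^1(K,T)=H^1(\Gamma,X\otimes L^*)$. For $c\in C^{(1)}$ choose a place $w$ of $L$ above $c$ with decomposition group $D=\mathrm{Gal}(L_w/K_c)\subset\Gamma$. In the same way $H^1(K_c,T)=H^1(D,X\otimes L_w^*)$, and the localization map is restriction to $D$ followed by $L^*\to L_w^*$.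

**Fact B.** Let $c$ be unramified in $L$, let $F=\kappa(c)$, let $E$ be the residue field of $w$, and let $\pi$ be a uniformizer of $K_c$. Then $D=\mathrm{Gal}(E/F)$; the elements of $L_w$ algebraic over $k$ form a $D$-stable field that reduction maps isomorphically onto $E$; with this identification $L_w=E((\pi))$, and as $D$-modules
$$L_w^*=E^*\times\pi^{\mathbb Z}\times(1+\pi E[[\pi]]).\tag{1}$$
Indeed, the valuation is trivial on $k$, hence trivial on elements algebraic over $k$ (a monic equation over $k$ excludes negative valuation; apply this to $z$ and to $z^{-1}$). So reduction is injective on the field of these elements. It is onto $E$: an element of $E$ is a simple root of its minimal polynomial over $k$, and Hensel's lemma lifts it. The group $D$ fixes $k$ and commutes with reduction, so everything is $D$-equivariant. Since $L_w/K_c$ is unramified, $D=\mathrm{Gal}(E/F)$, and $\pi\in K_c$ is a $D$-invariant uniformizer of $L_w$, which gives (1).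

In particular $E^*$ is a direct factor of the $D$-module $L_w^*$, so $H^n(D,X\otimes E^*)\to H^n(D,X\otimes L_w^*)$ is injective.

The next lemma holds for every torus: up to a finite group, the only possible elements of $Ш^1$ come from constants.

**Lemma 1 (reduction to constants).** Let $T$ be a $K$-torus with cocharacter lattice $X$, split by a finite Galois extension $L/K$ with group $\Gamma$. Let $k'$ be the algebraic closure of $k$ in $L$, and let $U\subset C$ be a nonempty affine open subset over which $L/K$ is unramified. Put
$$H=H^1(\Gamma,X\otimes k'^*),\qquad i:H\to H^1(\Gamma,X\otimes L^*),\qquad H_0=i^{-1}(Ш^1_U(T)).$$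
Then $i(H_0)$ has finite index in $Ш^1_U(T)$.

*Proof.* Let $V$ be the normalization of $U$ in $L$, a finite étale $\Gamma$-cover of $U$ and a geometrically integral affine curve over $k'$. With $\mathcal P$ the group of principal divisors and $\Lambda=\mathcal O(V)^*/k'^*$, there are exact sequences of $\Gamma$-modules
$$1\to\mathcal O(V)^*\to L^*\to\mathcal P\to0,\qquad 0\to\mathcal P\to\mathrm{Div}\,V\to\mathrm{Pic}\,V\to0,\qquad 1\to k'^*\to\mathcal O(V)^*\to\Lambda\to0.$$
They stay exact after tensoring with the free $\mathbb Z$-module $X$. The group $\mathrm{Pic}\,V$ is a quotient of the Picard group of the smooth completion $\overline V$, which is finitely generated by Mordell–Weil (degree-zero classes embed in the $k'$-points of the Jacobian). The group $\Lambda$ embeds by the divisor map in the free group on the finitely many points of $\overline V\smallsetminus V$. So both are finitely generated.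

Let $\xi\inШ^1_U(T)$. We have $\mathrm{Div}\,V=\bigoplus_{c\in U^{(1)}}\mathbb Z[\Gamma/D_c]$, where $D_c$ is the decomposition group of a chosen $y|c$, so by Shapiro's lemma $H^1(\Gamma,X\otimes\mathrm{Div}\,V)=\bigoplus_cH^1(D_c,X)$. The $c$-component of the image of $\xi$ is obtained by restricting to $D_c$ and applying the valuation $y:L^*\to\mathbb Z$. It factors through $H^1(D_c,X\otimes L_y^*)=H^1(K_c,T)$, where $\xi$ vanishes. So $\xi$ maps to $0$ in $H^1(\Gamma,X\otimes\mathrm{Div}\,V)$, and its image in $H^1(\Gamma,X\otimes\mathcal P)$ lies in the image of $(X\otimes\mathrm{Pic}\,V)^\Gamma$. That image is finitely generated and killed by $|\Gamma|$, hence finite. Therefore, with $W$ the image of $H^1(\Gamma,X\otimes\mathcal O(V)^*)$ in $H^1(\Gamma,X\otimes L^*)$, the group $Ш^1_U(T)\cap W$ has finite index in $Ш^1_U(T)$.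

Finally $H^1(\Gamma,X\otimes\Lambda)$ is finitely generated and killed by $|\Gamma|$, hence finite, so $i(H)$ has finite index in $W$. Intersecting with $Ш^1_U(T)$, the group $Ш^1_U(T)\cap i(H)=i(H_0)$ has finite index in $Ш^1_U(T)\cap W$. $\square$

**Proposition 2 (the easy case).** If $T=T_0\times_kK$ for a $k$-torus $T_0$ and $C$ has a $k$-rational point $c_0$, then $Ш^1_C(T)$ is finite.

*Proof.* Let $k'/k$ be a finite Galois extension splitting $T_0$, and let $\Gamma$ be its group. As $C$ is geometrically integral, $L=k'K$ has $\mathrm{Gal}(L/K)=\Gamma$ and $k'$ is the algebraic closure of $k$ in $L$. It is unramified over all of $C$. Let $U$ be an affine open neighborhood of $c_0$ in $C$. Since $K_{c_0}=k((\pi))$, we have $L\otimes_KK_{c_0}=k'((\pi))$, a field; so $D=\Gamma$ and $E=k'$ at $c_0$. If $\eta\in H_0$, then $\eta$ becomes $0$ in $H^1(\Gamma,X\otimes k'((\pi))^*)$. By (1), $k'^*$ is a direct factor of $k'((\pi))^*$, so $\eta=0$. Hence $H_0=0$, and by Lemma 1 $Ш^1_U(T)$ is finite. It contains $Ш^1_C(T)$. $\square$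

What changes in general? Lemma 1 does not. All the finiteness is decided by the constant classes, the elements of $H_0$. In the easy case a single closed point saw all of $\Gamma$ and all of $k'^*$, so a constant class could not hide there. For a nonconstant torus the point $c$ sees only the restriction of $\eta$ to $D$, and with coefficients in the larger group $E^*$.

## 2. What a closed point sees of a constant class

*A nonconstant example by hand.* Let $k=\mathbb Q$, $C=\mathbb P^1\smallsetminus\{0,\infty\}$, $L=K(\sqrt t)$, and let $T$ be the norm-one torus of $L/K$. Here $k'=\mathbb Q$, $H=H^1(\mathbb Z/2,\mathbb Z^-\otimes\mathbb Q^*)=\mathbb Q^*/\mathbb Q^{*2}$, and $i$ sends $a$ to its class in $K^*/N(L^*)$. At $t=t_0$, with $t_0\in\mathbb Q^*$ not a square, the class of $a$ is trivial if and only if $a$ is a norm from $\mathbb Q(\sqrt{t_0})$, by the splitting (1). Suppose $a$ is not a square. Choose an odd prime $\ell$ at which $a$ is a unit and a nonsquare modulo $\ell$, and take $t_0=\ell$. If $a=x^2-\ell y^2$ with $x,y\in\mathbb Q_\ell$, then, the two terms having valuations of different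 parity, $x$ is a unit, $y$ is integral, and $a\equiv x^2$ modulo $\ell$, a contradiction. So the point $t=\ell$ detects $a$; hence $H_0=0$ and $Ш^1_C(T)$ is finite.

The detection took two choices: a point $c$, and a place $u$ of $\kappa(c)$ at which the specialized extension still had the full group. Let us make this general.

**Notation.** If a finite group $D$ acts on $M$ (written multiplicatively) and $a\in M^D$, then $[a]:\mathbb Z\to M$, $1\mapsto a$, is a $D$-homomorphism, and $[ab]_*=[a]_*+[b]_*$ on cohomology. We use the same symbol for $X\to X\otimes M$, $\lambda\mapsto\lambda\otimes a$.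

Take $x\in H^1(\Gamma,X)$ and $a\in k^*$. This gives a constant class $[a]_*x\in H^1(\Gamma,X\otimes L^*)$. At an unramified $c$ it becomes $[a]_*\mathrm{res}_Dx\in H^1(D,X\otimes E^*)$, and at a place $u$ of $F=\kappa(c)$ it becomes $[a]_*\mathrm{res}_{D_u}x\in H^1(D_u,X\otimes E_u^*)$, where $D_u\subset D$ is a decomposition group.

*The natural approach, and where it stops.* To prove the conjecture one would try to show that $[a]_*x\inШ^1_C(T)$ forces $v(a)x=0$ for almost all places $v$ of $k$: find $c$ and $u|v$, unramified, apply the valuation of $E_u$, and read off the vanishing of $u(a)\,\mathrm{res}_{D_u}x=v(a)\,\mathrm{res}_{D_u}x$ when $u|v$ is unramified. But a group $D_u$ with $E_u/F_u$ unramified is cyclic. So this yields the vanishing of the restrictions of $v(a)x$ to cyclic subgroups, and nothing else. Section 8 carries this out and shows that it gives finiteness whenever classes are determined by their cyclic restrictions. If there is a nonzero $x$ with zero restriction to all cyclic subgroups, the approach stops there. Ramified places $u$ can have larger $D_u$, but not much larger: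

**Lemma 3.** Let $p$ be a prime, $F_u$ a finite extension of $\mathbb Q_r$ with $r\ne p$, and $E_u/F_u$ an abelian extension whose group $D_u$ has exponent dividing $p$. Then $|D_u|\le p^2$.

*Proof.* By local class field theory $D_u$ is a quotient of $F_u^*/F_u^{*p}$. Now $F_u^*$ is the product of an infinite cyclic group, a finite cyclic group, and the group of principal units, which is pro-$r$ and hence $p$-divisible. So $F_u^*/F_u^{*p}$ has order at most $p^2$. $\square$

The bound is attained when $F_u$ contains the $p$-th roots of unity: adjoin a $p$-th root of a uniformizer and take the compositum with the unramified extension of degree $p$. So with $\Gamma=(\mathbb Z/p)^2$ one cannot exclude $D_u=\Gamma$ by this argument. With $\Gamma=(\mathbb Z/p)^3$ one can, away from $p$.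

This suggests what to look for: a $\Gamma$-lattice $X$ for $\Gamma=(\mathbb Z/p)^3$ and a nonzero class $x\in H^1(\Gamma,X)$ that vanishes on *every* proper subgroup. Then no place $u$ of any $\kappa(c)$ prime to $p$ sees $[a]_*x$. It remains to have a Hasse principle over $E$, to deal with places above $p$, to deal with ramified $c$, and to prove that $[a]_*x$ takes infinitely many values.

## 3. A class on $(\mathbb Z/p)^3$ that vanishes on all proper subgroups

From here through Section 6, $p$ is an odd prime. The subgroup condition is that of an alternating trilinear form on a three-dimensional space: it is nonzero, yet zero on every plane. Let $\Gamma\cong(\mathbb Z/p)^3$ and let $\alpha_1,\alpha_2,\alpha_3$ be a basis of $\mathrm{Hom}(\Gamma,\mathbb F_p)=H^1(\Gamma,\mathbb F_p)$. The triple cup product has coefficients in $\mathbb F_p$; to be able to test with valuations, which take values in $\mathbb Z$, we pass to integral cohomology. Let $\delta:H^3(\Gamma,\mathbb F_p)\to H^4(\Gamma,\mathbb Z)$ be the connecting map of $0\to\mathbb Z\xrightarrow{p}\mathbb Z\to\mathbb F_p\to0$, and put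
$$x=\delta(\alpha_1\cup\alpha_2\cup\alpha_3)\in H^4(\Gamma,\mathbb Z).$$

We recall that for $p$ odd
$$H^*(\Gamma,\mathbb F_p)=\Lambda(\alpha_1,\alpha_2,\alpha_3)\otimes\mathbb F_p[y_1,y_2,y_3],\qquad y_i=\beta\alpha_i,$$
where the Bockstein $\beta$ is the connecting map of $0\to\mathbb F_p\to\mathbb Z/p^2\to\mathbb F_p\to0$. It is a graded derivation. Mapping the sequence that defines $\delta$ to the one that defines $\beta$ shows that $\beta$ is $\delta$ followed by reduction mod $p$.

**Lemma 4.** (1) $px=0$ and $x\ne0$. (2) $\mathrm{res}_Dx=0$ for every subgroup $D\subsetneq\Gamma$.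

*Proof.* (1) The image of $\delta$ is killed by $p$. The reduction of $x$ mod $p$ is
$$\beta(\alpha_1\alpha_2\alpha_3)=y_1\alpha_2\alpha_3-\alpha_1y_2\alpha_3+\alpha_1\alpha_2y_3,$$
a combination of three different basis monomials with coefficients $\pm1$. It is nonzero, so $x\ne0$.

(2) As $D\ne\Gamma$, $\dim\mathrm{Hom}(D,\mathbb F_p)\le2$, so the three restrictions $\alpha_i|_D$ are linearly dependent. Since $p$ is odd, graded commutativity gives $\alpha\cup\alpha=0$ for $\alpha\in H^1(D,\mathbb F_p)$, so the triple cup product is trilinear and alternating on $H^1(D,\mathbb F_p)$. It vanishes on linearly dependent triples. So $\alpha_1|_D\cup\alpha_2|_D\cup\alpha_3|_D=0$, and $\mathrm{res}_Dx=0$ because $\delta$ commutes with restriction. $\square$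

## 4. From degree four to a torus: the criterion

We need a lattice that moves $H^4$ with coefficients in $\mathbb Z$ to $H^1$. Put
$$J=\mathbb Z[\Gamma]\Big/\mathbb Z\cdot\sum_{g\in\Gamma}g,\qquad X=J\otimes J\otimes J.$$
These are $\Gamma$-lattices. Let $D\subset\Gamma$ be a subgroup and $M$ a $D$-module. The sequence $0\to\mathbb Z\to\mathbb Z[\Gamma]\to J\to0$ splits over $\mathbb Z$, so it stays exact when tensored with $J^{\otimes i}\otimes M$. The middle term becomes $\mathbb Z[\Gamma]\otimes(J^{\otimes i}\otimes M)$. As $\mathbb Z[\Gamma]$ is free over $\mathbb Z[D]$, this is a direct sum of induced $D$-modules, and its cohomology vanishes in positive degrees. The connecting maps are therefore isomorphisms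
$$H^1(D,X\otimes M)\cong H^2(D,J^{\otimes2}\otimes M)\cong H^3(D,J\otimes M)\cong H^4(D,M),\tag{2}$$
natural in $M$ and compatible with restriction to subgroups.

*Small example.* For the group $\mathbb Z/2$, $J=\mathbb Z^-$ and $J^{\otimes3}=\mathbb Z^-$; indeed $H^1(\mathbb Z/2,\mathbb Z^-)=\mathbb Z/2=H^4(\mathbb Z/2,\mathbb Z)$.

**Theorem 5.** Let $L/K$ be a Galois extension with group $\Gamma\cong(\mathbb Z/p)^3$, $p$ odd, such that

* (i) for every $c\in C^{(1)}$ ramified in $L$, the decomposition group of $c$ in $\Gamma$ is not all of $\Gamma$;
* (ii) for infinitely many finite places $v$ of $k$ there is a $\Gamma$-invariant homomorphism $\nu_v:L^*\to\mathbb Z$ (a discrete valuation) with $\nu_v|_{k^*}=v$, where $v:k^*\to\mathbb Z$ is the normalized valuation.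

Let $T$ be the $K$-torus split by $L$ with cocharacter module $X$. Then $Ш^1_C(T)$ contains an infinite elementary abelian $p$-group.

*Proof.* **Step 1: translation to degree four.** By Fact A and (2), $H^1(K,T)\cong H^4(\Gamma,L^*)$ and $H^1(K_c,T)\cong H^4(D,L_w^*)$, where $w|c$ and $D=\mathrm{Gal}(L_w/K_c)$. Since (2) is natural and compatible with restriction, localization becomes restriction to $D$ followed by $L^*\to L_w^*$. Define
$$\psi:k^*\to H^4(\Gamma,L^*),\quad\psi(a)=[a]_*x,\qquad A=\{a\in k^*:\ a\in(k_v^*)^p\text{ for all }v|p\}.$$
The map $\psi$ is a homomorphism because $[ab]_*=[a]_*+[b]_*$. The condition defining $A$ will take care of the places above $p$.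

**Step 2: local triviality at ramified points.** Let $a\in A$. At $c$, $\psi(a)$ becomes $[a]_*\mathrm{res}_Dx\in H^4(D,L_w^*)$. If $c$ is ramified in $L$, then $D\ne\Gamma$ by (i), and $\mathrm{res}_Dx=0$ by Lemma 4.

**Step 3: at unramified points, passage to number fields.** Let $c$ be unramified, with residue extension $E/F$. By Fact B, $D=\mathrm{Gal}(E/F)$ and $E$ sits in $L_w$ as a $D$-stable subfield containing $k$. So $[a]:\mathbb Z\to L_w^*$ factors through $E^*$, and it suffices to show
$$[a]_*\mathrm{res}_Dx=0\quad\text{in }H^4(D,E^*).\tag{3}$$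

**Step 4: the Hasse principle in degree four.** Let $\mathbb I_E$ be the idèle group of $E$ and $\mathcal C_E=\mathbb I_E/E^*$. By class field theory (Tate), $H^3(D,\mathcal C_E)\cong H^1(D,\mathbb Z)=\mathrm{Hom}(D,\mathbb Z)=0$. The long exact sequence of $1\to E^*\to\mathbb I_E\to\mathcal C_E\to1$ then gives
$$H^4(D,E^*)\hookrightarrow H^4(D,\mathbb I_E)=\bigoplus_uH^4(D_u,E_u^*),$$
where $u$ runs over the places of $F$, $D_u$ is the decomposition group of a chosen place of $E$ above $u$, and $E_u$ is the completion of $E$ at that place. The $u$-component of the class in (3) is $[a]_*\mathrm{res}_{D_u}x$.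

**Step 5: each component vanishes.** If $D_u\ne\Gamma$, then $\mathrm{res}_{D_u}x=0$ by Lemma 4. This covers archimedean $u$: there $|D_u|\le2$, and $D_u$ is a $p$-group with $p$ odd, so $D_u=1$. It covers finite $u$ of residue characteristic different from $p$, since then $|D_u|\le p^2$ by Lemma 3. If $D_u=\Gamma$, it follows that $u|p$. The place $v$ of $k$ below $u$ lies above $p$, so $a\in(k_v^*)^p\subset(F_u^*)^p$, say $a=b^p$ with $b\in F_u^*$. As $b$ is $D_u$-invariant, $[b]$ is a $D_u$-homomorphism, and
$$[a]_*\mathrm{res}_{D_u}x=p\,[b]_*\mathrm{res}_{D_u}x=[b]_*(p\,\mathrm{res}_{D_u}x)=0.$$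
This proves (3), hence $\psi(A)\subsetШ^1_C(T)$.

**Step 6: $\psi(A)$ is infinite.** Let $\Sigma$ be the infinite set of places in (ii) with those above $p$ removed. For $v\in\Sigma$ the map $\nu_v:L^*\to\mathbb Z$ is $\Gamma$-equivariant for the trivial action on $\mathbb Z$, and $\nu_v\circ[a]$ is multiplication by $v(a)$ on $\mathbb Z$. So
$$(\nu_v)_*\psi(a)=v(a)\,x\in H^4(\Gamma,\mathbb Z).$$
As $x$ has order exactly $p$, $\psi(a)$ determines $v(a)\bmod p$ for every $v\in\Sigma$. Given $v_1,\dots,v_m\in\Sigma$ and integers $r_1,\dots,r_m$, weak approximation gives $a\in k^*$ with $v_j(a)=r_j$ for all $j$ and $a$ so close to $1$ at each $v|p$ that $a\in(k_v^*)^p$, these subgroups being open. So $|\psi(A)|\ge p^m$ for every $m$, and $\psi(A)$ is infinite. Finally $p\,\psi(a)=[a]_*(px)=0$. So $\psi(A)$ is an infinite elementary abelian $p$-group inside $Ш^1_C(T)$. $\square$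

## 5. Three $p$-th roots over the punctured line

**Example 6.** Let $k=\mathbb Q(\zeta_p)$ with $p$ odd (for instance $p=3$), $C=\mathbb P^1_k\smallsetminus\{0,1,-1,\infty\}$, $K=k(t)$, and
$$L=K(\sqrt[p]{t},\sqrt[p]{t-1},\sqrt[p]{t+1}).$$
Let us check the hypotheses of Theorem 5. By unique factorization $t^a(t-1)^b(t+1)^e$ is a $p$-th power in $K$ only if $p$ divides $a,b,e$, so Kummer theory gives $\mathrm{Gal}(L/K)\cong(\mathbb Z/p)^3$. The three functions are units on $C$, so $L/K$ is unramified over $C$, and (i) holds because there is nothing to check.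

For (ii), let $v$ be a finite place with $v\nmid2p$ and residue field $\mathbb F_v$. The Gauss valuation $v_G$ on $k(t)$, given on polynomials by $v_G(\sum a_it^i)=\min_iv(a_i)$, extends $v$ and has residue field $\mathbb F_v(t)$. The elements $t,t-1,t+1$ are $v_G$-units. Their residues are independent in $\mathbb F_v(t)^*/\mathbb F_v(t)^{*p}$, again by unique factorization, since $0,1,-1$ are distinct in $\mathbb F_v$. As $v\nmid p$, $\mathbb F_v$ contains the $p$-th roots of unity, so by Kummer theory the $p$-th roots of the three residues generate an extension of degree $p^3$ of $\mathbb F_v(t)$. It is contained in the residue field of any extension of $v_G$ to $L$. So any such extension has residue degree at least $p^3=[L:K]$. By the inequality $\sum e_if_i\le[L:K]$ there is only one extension $\nu_v$, and its ramification index is $1$. Uniqueness makes it $\Gamma$-invariant, and ramification index $1$ gives $\nu_v|_{k^*}=v$.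

By Theorem 5, $Ш^1_C(T)$ is infinite for the torus $T$ with cocharacter lattice $J^{\otimes3}$. So (a) is false, and hence (b) is false. For $p=3$ this torus has dimension $26^3=17576$.

## 6. Every number field and every curve

**Theorem 7.** Let $k$ be any number field, $C$ any smooth geometrically integral curve over $k$ (projective or not), and $p$ any odd prime. There is a $K$-torus $T$ such that $Ш^1_C(T)$ contains an infinite elementary abelian $p$-group.

We can no longer choose $C$ so that it avoids the ramification of $L$. The way out is to satisfy (i) by design: one of the three characters is constant, cutting out an extension $k_1/k$ of degree $p$, and the other two ramify only at points whose residue field already contains $k_1$. At such points the constant character is trivial, so the decomposition group is not all of $\Gamma$.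

*Proof.* **Step 1: reduction to projective curves.** Since $Ш^1_{\overline C}(T)\subsetШ^1_C(T)$, we may assume $C=\overline C$ is projective.

**Step 2: the constant character.** Choose a prime $\ell\equiv1\pmod p$ unramified in $k$. The subfield of degree $p$ of $\mathbb Q(\zeta_\ell)$ is totally ramified at $\ell$, so it is not contained in $k$. Its degree being prime, its compositum with $k$ is a cyclic extension $k_1/k$ of degree $p$. Let $\alpha_0\in H^1(k,\mathbb Z/p)$ be a corresponding character, $\sigma$ a generator of $\mathrm{Gal}(k_1/k)$, $k_1=k(\theta)$, and $m\in k[t]$ the minimal polynomial of $\theta$. It has degree $p$ and roots $\theta_j=\sigma^j\theta$, $j\in\mathbb Z/p$.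

**Step 3: two geometric characters, defined over $k(t)$.** Let $\zeta=\zeta_p$, $\Delta=\mathrm{Gal}(k(\zeta)/k)$, and let $\varepsilon:\Delta\to\mathbb F_p^*$ be the cyclotomic character. If $k$ contained $\zeta$, Kummer characters of polynomials would do. In general we weight the conjugates so that the Kummer character descends. Choose $e_\tau\in\mathbb Z$ with $e_\tau\varepsilon(\tau)\equiv1\pmod p$, and for $i=1,2$ put
$$n_i=\prod_{\tau\in\Delta}m(t-i\,\tau\zeta)^{e_\tau}\in k(\zeta)(t)^*.$$
For $\sigma'\in\Delta$ we have $\sigma'(n_i)=\prod_\tau m(t-i\,\sigma'\tau\zeta)^{e_\tau}=\prod_\tau m(t-i\,\tau\zeta)^{e_{\sigma'^{-1}\tau}}$. Also $e_{\sigma'^{-1}\tau}\equiv\varepsilon(\sigma')\varepsilon(\tau)^{-1}\equiv\varepsilon(\sigma')e_\tau\pmod p$. So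
$$\sigma'(n_i)\equiv n_i^{\varepsilon(\sigma')}\quad\text{modulo $p$-th powers.}\tag{4}$$
Let $\chi$ be the character of $G_{k(\zeta)(t)}$ with $g(n_i^{1/p})/n_i^{1/p}=\zeta^{\chi(g)}$. Lift $\sigma'$ to $\tilde\sigma\in G_{k(t)}$ and put $(\sigma'\chi)(g)=\chi(\tilde\sigma^{-1}g\tilde\sigma)$. Then
$$\frac{g(\tilde\sigma n_i^{1/p})}{\tilde\sigma n_i^{1/p}}=\tilde\sigma\Big(\frac{\tilde\sigma^{-1}g\tilde\sigma(n_i^{1/p})}{n_i^{1/p}}\Big)=\zeta^{\varepsilon(\sigma')\,(\sigma'\chi)(g)},$$
and this is the Kummer cocycle of $\sigma'(n_i)$. By (4) it equals $\zeta^{\varepsilon(\sigma')\chi(g)}$. So $\sigma'\chi=\chi$ for all $\sigma'\in\Delta$. As $|\Delta|$ divides $p-1$, the groups $H^1(\Delta,\mathbb Z/p)$ and $H^2(\Delta,\mathbb Z/p)$ vanish, and restriction $H^1(k(t),\mathbb Z/p)\to H^1(k(\zeta)(t),\mathbb Z/p)^\Delta$ is an isomorphism. So $\chi$ is the restriction of a unique $\chi_i\in H^1(k(t),\mathbb Z/p)$.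

**Step 4: ramification of $\chi_1,\chi_2$.** The zeros and poles of $n_1,n_2$ away from $\infty$ are among the elements
$$\rho=i\,\tau\zeta+\theta_j\qquad(i=1,2,\ \tau\in\Delta,\ j\in\mathbb Z/p).$$
These are pairwise distinct. Suppose $i\tau\zeta+\theta_j=i'\tau'\zeta+\theta_{j'}$. Then $d=\theta_j-\theta_{j'}$ lies in $k_1\cap k(\zeta)=k$, the degrees $p$ and $|\Delta|$ being coprime. If $j\ne j'$, write $\theta_j=\sigma^r\theta_{j'}$, so $\sigma^r\theta_{j'}=\theta_{j'}+d$; applying $\sigma^r$ altogether $p$ times gives $\theta_{j'}=\theta_{j'}+pd$, so $d=0$ and $\theta_j=\theta_{j'}$, a contradiction. So $j=j'$ and $i\tau\zeta=i'\tau'\zeta$. Absolute values in a complex embedding give $i=i'$, hence $\tau\zeta=\tau'\zeta$ and $\tau=\tau'$.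

It follows that at $\rho=i\tau\zeta+\theta_j$ the function $n_i$ has order $e_\tau$, which is prime to $p$, while $n_{3-i}$ has order $0$. At $\infty$ the order of $n_i$ is $-p\sum_\tau e_\tau$, divisible by $p$. A Kummer character is unramified where the order of the function is divisible by $p$ (residue characteristic $0$), and the constant extension $k(\zeta)(t)/k(t)$ is unramified, so it does not change inertia groups. Hence $\chi_1,\chi_2$ are unramified on $\mathbb P^1_k$ outside the closed points defined by the $\rho$'s.

Moreover $\sigma^r\tau_0\in\mathrm{Gal}(k_1(\zeta)/k)=\langle\sigma\rangle\times\Delta$ sends $i\tau\zeta+\theta_j$ to $i\tau_0\tau\zeta+\theta_{j+r}$. By distinctness the stabilizer of $\rho$ is trivial. So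
$$k(\rho)=k_1(\zeta)\supset k_1.\tag{5}$$

**Step 5: pull-back to $C$ and the group $\Gamma$.** Choose a nonconstant $f\in K$, viewed as a finite morphism $f:C\to\mathbb P^1$. Replacing $f$ by $f+N$ translates its finite set of branch points by $N$, so for a suitable $N\in\mathbb Z$ the morphism $f$ is unramified above all the $\rho$'s. View $\chi_1,\chi_2$ in $H^1(K,\mathbb Z/p)$ via $t\mapsto f$, and let $L$ be the field cut out by
$$(\alpha_0,\chi_1,\chi_2):G_K\to(\mathbb Z/p)^3.$$
Suppose $a\chi_1+b\chi_2=0$ over $\bar kK$. There $\chi_i$ is the Kummer character of $n_i(f)$, so $n_1(f)^an_2(f)^b$ is a $p$-th power in $\bar kK$. At a point of $C_{\bar k}$ above $\rho=i\tau\zeta+\theta_j$, where $f$ is unramified, its order is $ae_\tau$ if $i=1$ and $be_\tau$ if $i=2$. So $p|a$ and $p|b$. Hence $(\chi_1,\chi_2)$ maps $G_{\bar kK}$ onto $(\mathbb Z/p)^2$. Now $G_{\bar kK}\subset\ker\alpha_0$, and $\alpha_0$ is surjective on $G_K$ because $k$ is algebraically closed in $K$. So the image of $G_K$ is everything: $\Gamma:=\mathrm{Gal}(L/K)\cong(\mathbb Z/p)^3$.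

Let $k_L$ be the algebraic closure of $k$ in $L$. It contains $k_1$. Since $L\cap\bar kK\supset k_LK$, we get $[L:k_LK]\ge[L\bar k:\bar kK]=p^2$, so $[k_L:k]\le p$. Hence $k_L=k_1$.

**Step 6: condition (i).** Let $c\in C^{(1)}$ be ramified in $L$. The constant character $\alpha_0$ is unramified everywhere, so $\chi_1$ or $\chi_2$ is ramified at $c$, and hence at $f(c)$. By Step 4, $f(c)$ is a closed point defined by some $\rho$, and by (5) $\kappa(c)\supset\kappa(f(c))\supset k_1$ as $k$-algebras. By Hensel's lemma (as in Fact B) $k_1\subset K_c$, so $\alpha_0|_{K_c}=0$. Thus $D\subset\ker\alpha_0\ne\Gamma$.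

**Step 7: condition (ii).** Let $Y$ be the smooth projective curve over $k_1$ with function field $L$. By Step 5 it is geometrically integral over $k_1$, and $\Gamma$ acts on it, compatibly with $\Gamma\to\mathrm{Gal}(k_1/k)$. By spreading out (EGA IV, 8.8.2, 9.7.7, 17.7.8), for a suitable finite Galois-stable set $S_1$ of places of $k_1$, $Y$ extends to a smooth projective $\mathcal Y\to\mathrm{Spec}\,\mathcal O_{k_1,S_1}$ with geometrically integral fibers. To extend the action, view $Y$ as the generic fiber of $\mathcal Y$ over the ring of $S$-integers of $k$: its finitely many $k$-automorphisms given by $\Gamma$, and the relations between them, extend after enlarging $S_1$. The extended action is compatible with the one on $\mathrm{Spec}\,\mathcal O_{k_1,S_1}$, since this holds at the generic point, $\mathcal Y$ is reduced and the target is separated.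

By Chebotarev, infinitely many places $v$ of $k$ are inert in $k_1$ and lie outside $S_1$ (that is, have no place of $S_1$ above them). Let $v_1$ be the unique place above such a $v$. The fiber $\mathcal Y_{v_1}$ is an integral divisor on a regular scheme, cut out by a uniformizer of $v_1$. So the local ring at its generic point is a discrete valuation ring with that uniformizer. It defines a valuation $\nu_v$ of $L$ with $\nu_v|_{k_1^*}=v_1$, whence $\nu_v|_{k^*}=v$, as $v$ is inert. All of $\Gamma$ fixes $v_1$, so $\Gamma$ preserves $\mathcal Y_{v_1}$, and $\nu_v$ is $\Gamma$-invariant.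

Theorem 5 applies to $L/K$. $\square$

## 7. Finite groups of multiplicative type

The failure needs the positive-dimensional part of the group.

**Proposition 8.** If $M$ is a *finite* $K$-group of multiplicative type, then $Ш^1_C(M)$ is finite.

*Proof.* Let $L/K$ be a finite Galois extension splitting $M$, with group $\Gamma$. Let $k'$ be the algebraic closure of $k$ in $L$ and $V$ the normalization of $C$ in $L$, a smooth geometrically integral curve over $k'$. For $y\in V^{(1)}$ above $c$, the map to $H^1(L_y,M)$ factors through $H^1(K_c,M)$. So restriction maps $Ш^1_C(M)$ into $Ш^1_V(M_L)$. By inflation–restriction its kernel lies in $H^1(\Gamma,M(L))$, which is finite as $\Gamma$ and $M(L)$ are. Now $M_L$ is a product of groups $\mu_n$, so it comes from a finite commutative group over $k'$, and $Ш^1_V(M_L)$ is finite by the theorem of Harari and Szamuely applied over $k'$. $\square$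

## 8. Tori whose classes are seen on cyclic subgroups

We now carry the approach of Section 2 as far as it goes. For a finite group $\Gamma'$ and a $\Gamma'$-module $N$ put
$$Ш^i_\omega(\Gamma',N)=\ker\Big[H^i(\Gamma',N)\to\prod_{\tau\in\Gamma'}H^i(\langle\tau\rangle,N)\Big].$$
For cyclic $\Gamma'$ this is $0$. For $\Gamma=(\mathbb Z/p)^3$ and $X=J^{\otimes3}$, the isomorphism (2) with $M=\mathbb Z$ identifies $Ш^1_\omega(\Gamma,X)$ with $Ш^4_\omega(\Gamma,\mathbb Z)$, which contains the nonzero class $x$ of Lemma 4.

**Theorem 9.** Let $T$ be a $K$-torus with cocharacter lattice $X$, split by a finite Galois extension $L/K$ with group $\Gamma$. Let $k'$ be the algebraic closure of $k$ in $L$ and $\Gamma_g=\mathrm{Gal}(L/k'K)$. Assume $Ш^1_\omega(\Gamma',X)=0$ for all subgroups $\Gamma_g\subset\Gamma'\subset\Gamma$ with $\Gamma'/\Gamma_g$ cyclic. Then $Ш^1_C(T)$ is finite.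

The torus of Example 6 does not satisfy the assumption: $t,t-1,t+1$ stay independent modulo $p$-th powers in $\bar k(t)$, so $k'=k$ and $\Gamma_g=\Gamma$, and $Ш^1_\omega(\Gamma,X)\ne0$.

**Corollary 10.** $Ш^1_C(T)$ is finite if

1. all Sylow subgroups of $\Gamma$ are cyclic; or
2. $T$ comes from a $k$-torus; or
3. there is an exact sequence of $\Gamma$-lattices $0\to I\to P\to X\to0$ with $P$ permutation and $I$ a direct summand of a permutation lattice.

A permutation lattice is one with a $\Gamma$-stable $\mathbb Z$-basis, that is, a direct sum of lattices $\mathbb Z[\Gamma/H]$. Theorem 9 and Corollary 10 are sufficient conditions; they do not classify the tori with finite $Ш^1_C$.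

*Proof of Corollary 10 from Theorem 9.* (1) The $\ell$-part of $H^1(\Gamma',X)$ restricts injectively to an $\ell$-Sylow subgroup of $\Gamma'$, which is cyclic. So $Ш^1_\omega(\Gamma',X)=0$ for every $\Gamma'$.

(2) Take $k'/k$ finite Galois splitting the $k$-torus, and $L=k'K$. Then $\Gamma_g=1$, so each $\Gamma'$ in the assumption is cyclic.

(3) $H^1(\Gamma',P)$ is a sum of groups $H^1(H,\mathbb Z)=\mathrm{Hom}(H,\mathbb Z)=0$, so $H^1(\Gamma',X)\hookrightarrow H^2(\Gamma',I)$, and $Ш^1_\omega(\Gamma',X)$ embeds in $Ш^2_\omega(\Gamma',I)$. As $I$ is a summand of a sum of lattices $\mathbb Z[\Gamma'/H]$, it suffices that $Ш^2_\omega(\Gamma',\mathbb Z[\Gamma'/H])=0$. By Shapiro, a class in $H^2(\Gamma',\mathbb Z[\Gamma'/H])=H^2(H,\mathbb Z)=\mathrm{Hom}(H,\mathbb Q/\mathbb Z)$ is a character $\chi$. It is obtained by restricting to $H$ and applying the $H$-equivariant projection $\mathbb Z[\Gamma'/H]\to\mathbb Z$ onto the coefficient of the coset $H$. So for cyclic $B\subset H$, restricting to $B$ and applying this projection gives $\chi|_B$. If the class lies in $Ш^2_\omega$, then $\chi|_B=0$ for all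 such $B$, so $\chi=0$. $\square$

*Proof of Theorem 9.* **Step 1: reduction to constants.** Choose $U\subset C$ and $V$, $H$, $i$, $H_0$ as in Lemma 1 and its proof. As $Ш^1_C(T)\subsetШ^1_U(T)$, Lemma 1 shows that it is enough to prove that $H_0$ is finite.

The group $\Gamma$ acts on $k'$ with fixed field $k'\cap K=k$ and kernel $\Gamma_g$, so $k'/k$ is Galois with group $\Gamma/\Gamma_g$.

**Step 2: an arithmetic model.** Choose a finite set $S$ of places of $k$ containing the archimedean ones, with set $S'$ of places of $k'$ above it, such that: $\mathrm{Pic}\,\mathcal O_{k',S'}=0$; $k'/k$ is unramified outside $S$; and $V\to U$ extends to a finite étale $\Gamma$-cover $\mathcal V\to\mathcal U$ of smooth affine schemes, with $\mathcal U\to\mathrm{Spec}\,\mathcal O_{k,S}$ and $\mathcal V\to\mathrm{Spec}\,\mathcal O_{k',S'}$ smooth with geometrically irreducible one-dimensional fibers. Each condition holds after enlarging $S$. For the structure of $\mathcal V$ over $\mathcal O_{k',S'}$: $\mathcal V$ is normal with function field $L$, so $\mathcal O(\mathcal V)$ contains $\mathcal O_{k',S'}$; the latter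 is étale over $\mathcal O_{k,S}$, so $\mathcal V$, smooth over $\mathcal O_{k,S}$, is smooth over it; and its generic fiber $V$ is geometrically irreducible over $k'$.

**Step 3: residues.** The sequence $1\to\mathcal O_{k',S'}^*\to k'^*\to\bigoplus_{v'\notin S'}\mathbb Z\to0$ is exact because $\mathrm{Pic}\,\mathcal O_{k',S'}=0$. The group $H^1(\Gamma,X\otimes\mathcal O_{k',S'}^*)$ is finitely generated and killed by $|\Gamma|$, hence finite. With Shapiro's lemma we get a map with finite kernel
$$H\to\bigoplus_{v\notin S}H^1(\Gamma_v,X),\qquad\eta\mapsto(\eta_v),\qquad\eta_v=v'_*(\mathrm{res}_{\Gamma_v}\eta),\tag{6}$$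
where $\Gamma_v\subset\Gamma$ is the stabilizer of a chosen $v'|v$. Now $\Gamma_g\subset\Gamma_v$, and $\Gamma_v/\Gamma_g=\mathrm{Gal}(k'_{v'}/k_v)$ is cyclic since $v$ is unramified in $k'$. By assumption $Ш^1_\omega(\Gamma_v,X)=0$. So $H_0$ lies in the finite kernel of (6), and Theorem 9 is proved, once we know:

**Claim.** If $\eta\in H_0$, $v\notin S$ and $\tau\in\Gamma_v$, then $\mathrm{res}_{\langle\tau\rangle}\eta_v=0$.

The idea is to construct a closed point $c$ of $U$ together with a $v$-adic place of its residue field at which the Frobenius is $\tau$. Steps 4 to 6 do this, and Step 7 evaluates $\eta$ there.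

**Step 4: a point over a finite field with Frobenius $\tau$.** Let $\mathbb F_q$ and $\mathbb F'$ be the residue fields of $v$ and $v'$, let $k_v^{nr}$ be the maximal unramified extension of $k_v$, with residue field $\overline{\mathbb F}_q$, and choose an embedding $\mathbb F'\subset\overline{\mathbb F}_q$ over $\mathbb F_q$. As $\mathrm{Gal}(\mathbb F'/\mathbb F_q)$ is generated by the $q$-Frobenius, there is a residue class modulo $[\mathbb F':\mathbb F_q]$ such that for all $j\ge1$ in it $\tau$ acts on $\mathbb F'$ as $z\mapsto z^Q$, where $Q=q^j$. We show that for $j$ large in this class there is a homomorphism of $\mathbb F'$-algebras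
$$\bar s:\mathcal O(\mathcal V_{v'})\to\overline{\mathbb F}_q\quad\text{with}\quad\bar s(\tau b)=\bar s(b)^Q\text{ for all }b.\tag{7}$$
This can be taken from the Chebotarev theorem for function fields over finite fields with its square-root error term (Fried–Jarden, *Field Arithmetic*, Prop. 6.4.8). It also follows directly from the Weil bound, as follows.

Let $B=\mathcal O(\mathcal V_{v'})$, on which $\Gamma_v$ acts, and let $n$ be the order of $\tau$. Since $\tau^n=1$ acts on $\mathbb F'$ as $z\mapsto z^{Q^n}$, we have $\mathbb F'\subset\mathbb F_{Q^n}$. Put $B_n=B\otimes_{\mathbb F'}\mathbb F_{Q^n}$ and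
$$\Phi(b\otimes z)=\tau(b)\otimes z^Q.$$
This is well defined because $\tau$ acts on $\mathbb F'$ as the $Q$-th power. It is a ring automorphism of $B_n$, semilinear for the $Q$-Frobenius of $\mathbb F_{Q^n}$, and $\Phi^n=1$. By Galois descent for $\mathbb F_{Q^n}/\mathbb F_Q$, $B_0=B_n^\Phi$ satisfies $B_0\otimes_{\mathbb F_Q}\mathbb F_{Q^n}=B_n$. Over $\overline{\mathbb F}_q$ the scheme $\mathrm{Spec}\,B_0$ becomes $\mathcal V_{v'}\otimes_{\mathbb F'}\overline{\mathbb F}_q$, a smooth irreducible affine curve that does not depend on $j$; let $g$ be the genus of its smooth completion and $r$ the number of points added. By the Weil bound $\mathrm{Spec}\,B_0$ has at least $Q+1-2g\sqrt Q-r$ points over $\mathbb F_Q$, which is positive for $j$ large.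

Take such a point $h:B_0\to\mathbb F_Q$ and extend it linearly to $h:B_n\otimes_{\mathbb F_{Q^n}}\overline{\mathbb F}_q=B\otimes_{\mathbb F'}\overline{\mathbb F}_q=B_0\otimes_{\mathbb F_Q}\overline{\mathbb F}_q\to\overline{\mathbb F}_q$. Extend $\Phi$ by the same formula. The maps $z\mapsto h(\Phi(z))$ and $z\mapsto h(z)^Q$ are both semilinear for the $Q$-Frobenius and agree on $B_0$, where $\Phi$ is the identity and $h$ takes values in $\mathbb F_Q$. So they agree. Then $\bar s(b)=h(b\otimes1)$ satisfies $\bar s(\tau b)=h(\Phi(b\otimes1))=\bar s(b)^Q$, which is (7).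

Write $\bar s$ also for the composite $\mathcal O(\mathcal V)\to B\to\overline{\mathbb F}_q$. As $\tau$ fixes $\mathcal O(\mathcal U)$, (7) shows that $\bar s$ maps $\mathcal O(\mathcal U)$ to $\mathbb F_{q^j}$, so it lies above a point $u_0\in\mathcal U_v(\mathbb F_{q^j})$.

**Step 5: lifting to a closed point of $U$.** Let $k_{v,j}\subset k_v^{nr}$ be the unramified extension of $k_v$ of degree $j$, and $k^h$ the algebraic closure of $k$ in it. The valuation ring $R$ of $k^h$ is Henselian: a simple root modulo the maximal ideal lifts to the complete field $k_{v,j}$, and the lift is algebraic over $k$, so it lies in $k^h$. Its residue field is $\mathbb F_{q^j}$, as $k_{v,j}$ contains the roots of unity of order $q^j-1$, which are algebraic over $k$. As $\mathcal U$ is smooth over $\mathcal O_{k,S}$, $u_0$ lifts to a point $P:\mathcal O(\mathcal U)\to R$. It extends to $\mathcal O(U)\to k^h$, whose image is a domain algebraic over $k$, hence a field. Its kernel is the ideal of a closed point $c\in U$. It was to get a closed point that we used $k^h$ and not $k_{v,j}$.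

**Step 6: lifting $\bar s$.** The base change of $\mathcal V\to\mathcal U$ along $P$ to $\mathcal O_{k_v^{nr}}$ is finite étale over a Henselian local ring with algebraically closed residue field, so it is a disjoint union of copies of the base. Hence $\bar s$ lifts uniquely to a homomorphism $s:\mathcal O(\mathcal V)\to\mathcal O_{k_v^{nr}}$ above $P$. Let $\varphi$ be the Frobenius of $k_v^{nr}/k_{v,j}$. Both $s\circ\tau$ and $\varphi\circ s$ lie above $P$, because $\tau$ fixes $\mathcal O(\mathcal U)$ and $\varphi$ fixes $k_{v,j}$. Their reductions are $\bar s\circ\tau$ and $\bar s^{\,Q}$, which are equal by (7). By uniqueness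
$$s\circ\tau=\varphi\circ s.\tag{8}$$
Extend $s$ to $\mathcal O(V)\to k_v^{nr}$. The image is a domain that is finite over the field $\kappa(c)$, hence a field, so the kernel is the ideal of a closed point $y\in V$ above $c$. By (8) this ideal is $\tau$-stable, so $\tau\in D:=D_y$. With $E=\kappa(y)$ we obtain an embedding $s:E\hookrightarrow k_v^{nr}$ that still satisfies (8).

Let $\hat v$ be the valuation of $k_v^{nr}$ extending $v$. As $\hat v\circ\varphi=\hat v$, (8) shows that $\hat v\circ s:E^*\to\mathbb Z$ is $\tau$-invariant. Its restriction to $k'^*$ is $v'$: it extends $v$, the prime of $\mathcal O_{k',S'}$ at which it is centered is $v'$ because $\bar s$ factors through $\mathcal O(\mathcal V_{v'})$, and $v'$ is unramified over $v$, so that the normalizations agree.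

**Step 7: evaluation of $\eta$ at $c$.** Since $i(\eta)\inШ^1_U(T)$, the image of $\mathrm{res}_D\eta$ in $H^1(D,X\otimes L_y^*)$ is $0$. The elements of $k'\subset L_y$ are algebraic over $k$, so by Fact B they lie in $E\subset L_y$. As $E^*$ is a direct factor of $L_y^*$ by (1), $\mathrm{res}_D\eta$ maps to $0$ already in $H^1(D,X\otimes E^*)$. Restrict to $\langle\tau\rangle\subset D$ and apply the $\tau$-invariant map $\hat v\circ s:E^*\to\mathbb Z$. The composite $k'^*\to E^*\to\mathbb Z$ is $v'$, so we obtain
$$0=v'_*(\mathrm{res}_{\langle\tau\rangle}\eta)=\mathrm{res}_{\langle\tau\rangle}\eta_v.$$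
This proves the claim, and with it Theorem 9. $\square$
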